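# Smooth parts of $k$ consecutive integers: why $F(k,k)/k$ does not tend to $0$

## 1. Windows with no prime just above $k$

Fix a positive integer $k$. Every positive integer $m$ factors uniquely as $m=a_k(m)\,b_k(m)$, where
$$a_k(m)=\prod_{\substack{p\le k\ \text{prime}\\ p^\alpha\| m}}p^{\alpha}$$
collects the primes $p\le k$ and $b_k(m)$ collects the primes $p>k$. Here $p^\alpha\|m$ means that $\alpha=v_p(m)$ is the exact exponent of $p$ in $m$. For instance $84=2^2\cdot3\cdot7$ has $a_5(84)=12$ and $b_5(84)=7$, while $a_7(84)=84$ and $a_7(11)=1$. We call $a_k(m)$ the smooth part of $m$.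

Now look at a window $n+1,\dots,n+l$ of $l$ consecutive integers and ask for its smallest smooth part; then choose $n$ to make that smallest part as large as possible:
$$f(n;k,l)=\min\{a_k(n+i):1\le i\le l\},\qquad F(k,l)=\max\{f(n;k,l):n\ge1\}.$$
For $l=k$ this maximum is finite; the reason is a product bound that we prove in Section 8.

There is one situation in which a good window is obvious.

**Proposition 1.** Let $N,l\ge1$ and suppose that no prime lies in $(k,N+l]$. Then $f(N;k,l)=N+1$.

**Proof.** A prime factor of $N+i$ with $1\le i\le l$ is at most $N+l$, hence at most $k$ by hypothesis. So $a_k(N+i)=N+i$ for all these $i$, and the minimum is $N+1$. $\square$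

There are two ways to use it. If the window is a little shorter than $k$, say $l=\lfloor(1-\varepsilon)k\rfloor$ with $0<\varepsilon<1$, $\varepsilon k\ge1$ and $l\ge1$, take $N=\lfloor\varepsilon k\rfloor$. Then $N+l\le k$, the hypothesis is empty, and all smooth parts in the window are at least $N+1>\varepsilon k$. If $l=k$ and $(k,k+N]$ happens to contain no prime, then $F(k,k)\ge N+1$. For example $8,9,10$ are composite, so $k=7$, $N=3$ gives the window $4,5,\dots,10$ and $F(7,7)\ge4$.

Let us compute the smallest values for $l=k$ by hand.

- $k=1$: all smooth parts are $1$, so $F(1,1)=1$. For $k=2$, one of two consecutive integers is odd, so $F(2,2)=1$.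
- $k=3$: the window $2,3,4$ gives $F(3,3)\ge2$. Suppose all smooth parts are at least $2$. Then every odd member is divisible by $3$. Two odd members would differ by $2$, which is impossible, so the pattern is even, odd, even, with the odd member divisible by $3$ and hence neither even member divisible by $3$. One of the even members is $2$ mod $4$ and has smooth part exactly $2$. So $F(3,3)=2$.
- $k=4$: there are two odd members, differing by $2$, and $3$ divides at most one of them. The other has smooth part $1$, so $F(4,4)=1$.
- $k=5$: the window $2,\dots,6$ gives $F(5,5)\ge2$. A window with three odd members $m,m+2,m+4$ contains an odd member divisible by neither $3$ nor $5$, since each of these primes divides at most one of the three; so the minimum is $1$. Otherwise the window is $m,\dots,m+4$ with $m$ even. If all smooth parts are at least $2$, one of $m+1,m+3$ is divisible by $3$ and the other by $5$. If $3\mid m+1$ and $5\mid m+3$, then neither $m$ nor $m+2$ is divisible by $3$ or $5$, and one of them is $2$ mod $4$, with smooth part $2$. The other case is the mirror image, with $m+2,m+4$. So $F(5,5)=2$.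
- $k=6$: three odd members spaced by $2$, and only the primes $3$ and $5$ for them, each dividing at most one. So $F(6,6)=1$.

The drop at $k=4$ and $k=6$ goes with a prime ($5$, respectively $7$) sitting immediately above $k$. What changes for general $k$ and $l=k$ is exactly this: if $N=\lfloor\varepsilon k\rfloor$, then $(k,k+N]$ contains primes once $k$ is large, and Proposition 1 says nothing.

## 2. The conjecture $F(k,k)=o(k)$ and the two theorems

It is known that for every $\varepsilon>0$ one has $F(k,k)<(1+\varepsilon)k$ for all $k>k_0(\varepsilon)$. The following conjecture appears at https://static.mathigon.org/eureka-62.pdf.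

**Conjecture.** $\displaystyle\lim_{k\to\infty}F(k,k)/k=0$. Equivalently, for every $\varepsilon>0$ there is a $k_\varepsilon$ such that for every $k>k_\varepsilon$ and every $n\ge1$ at least one of the integers $a_k(n+i)$, $1\le i\le k$, is less than $\varepsilon k$.

The conjecture is false.

**Theorem 2.** There are constants $\varepsilon>0$ and $k_0$ such that for every $k\ge k_0$ there is an $n\ge1$ with $a_k(n+i)>\varepsilon k$ for all $1\le i\le(1+\varepsilon)k$. In particular $F(k,k)>\varepsilon k$ for all $k\ge k_0$, so $\liminf_{k\to\infty}F(k,k)/k>0$ and $F(k,k)/k\not\to0$.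

**Theorem 3.** $\displaystyle\limsup_{k\to\infty}\frac{F(k,k)}k\le\frac1{2\log2}=0.7213\ldots$

Theorem 3 is a complement and is not needed for the disproof. Together the two theorems give $F(k,k)\asymp k$ and show that the constant $1$ in the known upper bound is not sharp. Whether $\lim F(k,k)/k$ exists is not determined here.

Sections 3 to 7 prove Theorem 2. They use the prime number theorem and a theorem on prime values of linear forms, stated in Section 5. Section 8 proves Theorem 3, using the prime number theorem only.

## 3. Imitating the window above $\varepsilon k$, and the primes that resist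

Throughout Sections 3 to 7 let $0<\varepsilon\le10^{-3}$ and
$$N=\lfloor\varepsilon k\rfloor,\qquad l=\lfloor(1+\varepsilon)k\rfloor,\qquad I=\{N+1,\dots,N+l\},\qquad \max I\le(1+2\varepsilon)k\le1.002k.$$
Elements of $I$ are called positions; the position $m=N+i$ corresponds to the integer $n+i$. Let $\mathcal F$ be the set of primes in $(k,(1+2\varepsilon)k]$.

We do not have to take $n=N$. By the Chinese remainder theorem we may prescribe $n$ modulo a power of each prime $p\le k$ independently. The sensible first choice is $n\equiv N\pmod{p^e}$ for every $p\le k$, with $p^e>N+l$. Then $n+i\equiv N+i\pmod{p^e}$ and $0<N+i<p^e$, so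
$$v_p(n+i)=v_p(N+i)\qquad(1\le i\le l), \tag{1}$$
and $a_k(n+i)=a_k(N+i)$. If a prime $f>k$ divides a position $m$, then $m=f$, because $2f>2k>1.002k$. So at every position outside $\mathcal F$ we get $a_k(n+i)=m\ge N+1>\varepsilon k$. At a position $m=f\in\mathcal F$ lying in $I$ we get $a_k(n+i)=1$. The first choice fails exactly at the primes just above $k$. By the prime number theorem $|\mathcal F|=(2\varepsilon+o(1))k/\log k$, so there are many of them.

The obvious repair is to use a large prime $q\le k$ differently: drop $n\equiv N\pmod q$ and instead make $q$ divide the number at position $f$. Then that number has smooth part at least $q$. The trouble is what $q$ leaves behind. If $q\in(\frac12(1+2\varepsilon)k,k]$, then $q$ itself is the only position divisible by $q$. Unless its new class catches it, position $q$ is now hit by no prime $\le k$, and its smooth part is $1$. For example, let $k=10$ and look at positions $2,\dots,11$ (so $N=1$). Take $n\equiv1$ modulo $2^4,3^3,5^2$ and $n\equiv1-11\equiv4\pmod7$. Now $7$ divides $n+10$, at position $11$. But $n+6$, at position $7$, is $\equiv 3\pmod 7$ and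 is prime to $2,3,5$, so $a_{10}(n+6)=1$. The hole has moved from $11$ to $7$. A chain of such moves closes one hole and opens one each time.

So we need a rearrangement of residue classes of several large primes that closes strictly more than it opens. First let us record what such a rearrangement must achieve.

**Definition.** Suppose each prime $q$ in a set $W$ is given an integer $m_q$. We say that $q$ covers the integers $m\equiv m_q\pmod q$.

The choice $m_q=0$ is the unmoved prime: it covers its multiples. In the example above $m_7=11$, so among positions $2,\dots,11$ the prime $7$ covers $4$ and $11$.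

**Lemma 4 (covering criterion).** Let $W$ be a finite set of primes in $(k/4,k)$, with integers $m_q$ for $q\in W$, such that every position $m\in I$ divisible by a prime of $W$ or by a prime $>k$ is covered by some $q\in W$. Then there is an $n\ge1$ with $a_k(n+i)>\varepsilon k$ for all $1\le i\le l$.

**Proof.** By the Chinese remainder theorem choose $n\ge1$ such that $n\equiv N\pmod{p^e}$ with $p^e>N+l$ for each prime $p\le k$, $p\notin W$, and $n\equiv N-m_q\pmod q$ for each $q\in W$. Then (1) holds for $p\le k$, $p\notin W$. For $q\in W$ we have $q\mid n+i$ if and only if $N+i\equiv m_q\pmod q$, that is, if and only if $q$ covers $N+i$.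

Let $1\le i\le l$ and $m=N+i$. If $m$ has a prime factor in $W$ or a prime factor $>k$, then some $q\in W$ covers $m$, so $q\mid n+i$; as $q\le k$, we get $a_k(n+i)\ge q>k/4>\varepsilon k$. Otherwise every prime $p\mid m$ satisfies $p\le k$, $p\notin W$ and $v_p(n+i)=v_p(m)$. Hence $m\mid a_k(n+i)$ and $a_k(n+i)\ge m\ge N+1>\varepsilon k$. $\square$

## 4. A ledger in which sixteen primes cover one extra position

Call the multiples of $q$ in $I$ the home positions of $q$. Moving $q$ opens all of them. Where can a gain come from? A prime $q$ slightly larger than $\frac12(1+2\varepsilon)k$ has one home position, but a residue class modulo $q$ can contain two positions, at distance $q$. So such a prime gains one, provided that two open positions lie at distance exactly $q$. Open positions are the elements of $\mathcal F$ and the small multiples of moved primes. So we want a system of moved primes in which certain differences of small multiples of the primes are again primes, or small multiples of primes, of the system. This is a system of linear equations in primes, and here is one that works.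

Take 12 integer variables $b_\sigma,c_\sigma,d_\sigma,u_\sigma,v_\sigma,w_\sigma$ with $\sigma\in\{+,-\}$: two copies of six letters. We suppress $\sigma$, and a dash on a letter denotes the variable of the other copy, $-\sigma$. In each copy put
$$\ell=2b-d,$$
$$p_1=c+2b,\quad p_2=\ell+2c,\quad p_3=u'+2d,\quad p_4=2c+u,\quad p_5=2d'+v,$$
$$p_6=2\ell-w,\quad p_7=2w-b,\quad p_8=2v-w,\quad p_9=2u-v.$$
With the variables themselves this makes 16 linear forms per copy, 32 in all; call them $\psi_1,\dots,\psi_{32}$. The dashes in $p_3$ and $p_5$ tie the copies together; Section 5 shows why that is needed.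

The sizes are fixed by a box. Let $K\subset\mathbb R^{12}$ be the set where, in both copies,
$$b\in[.3699,.3701],\quad c,d\in[.2524,.2526],\quad u\in[.4869,.4871],\quad v\in[.4699,.4701],\quad w\in[.4369,.4371].$$
On $kK$, in units of $k$, we have $\ell\in[.7398-.2526,\ .7402-.2524]=[.4872,.4878]$. Adding up centers and half-widths, $p_1,\dots,p_9$ are close to
$$.9925,\ .9925,\ .992,\ .992,\ .975,\ .538,\ .504,\ .503,\ .504,$$
with deviation at most $.0003$, except $.0005$ for $p_2$ and $.0007$ for $p_6$. For example $p_6=2\ell-w$ has center $.975-.437$ and deviation at most $.0006+.0001$. Hence on $kK$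
$$\tfrac k4<\psi_i<k\ \ (\text{all }i),\qquad p_j\ge.5027k,\qquad 4c,\,4d\ge1.0096k,\qquad 3b,3\ell,3u,3v,3w\ge1.1k. \tag{2}$$

**Definition.** Let $X$ be the set of $x\in kK\cap\mathbb Z^{12}$ for which $\psi_1(x),\dots,\psi_{32}(x)$ are 32 distinct primes. For $x\in X$ the set $G(x)$ of these 32 primes is called a gadget.

**Lemma 5 (one gadget).** Let $x\in X$ and let $f_+,f_-$ be two integers. One can choose $m_q$ for each $q\in G(x)$ so that $f_+$, $f_-$ and every position $m\in I$ divisible by a prime of $G(x)$ are covered by primes of $G(x)$.

**Proof.** *Home positions.* Let $q\in G(x)$ divide $m\in I$. Since $m\le1.002k$, (2) limits the multiples: $c,d$ can occur up to the third multiple, $b,\ell,u,v,w$ up to the second, and each $p_j$ only once, since $2p_j\ge1.0054k$. So $m$ is in the third column of the table below, in one of the two copies.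

*New classes.* In each copy assign the classes so that each prime covers the numbers in the fourth column. Where two numbers are listed, the last column shows that they are congruent modulo the prime, so one class contains both.

| prime | size$/k$ | home positions | new positions | reason |
|---|---|---|---|---|
| $b$ | $.37$ | $b,\ 2b$ | $c,\ p_1$ | $p_1-c=2b$ |
| $c$ | $.2525$ | $c,\ 2c,\ 3c$ | $\ell,\ p_2$ | $p_2-\ell=2c$ |
| $d$ | $.2525$ | $d,\ 2d,\ 3d$ | $u',\ p_3$ | $p_3-u'=2d$ |
| $\ell$ | $.4875$ | $\ell,\ 2\ell$ | $d,\ 2b$ | $2b-d=\ell$ |
| $u$ | $.487$ | $u,\ 2u$ | $2c,\ p_4$ | $p_4-2c=u$ |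
| $v$ | $.47$ | $v,\ 2v$ | $2d',\ p_5$ | $p_5-2d'=v$ |
| $w$ | $.437$ | $w,\ 2w$ | $2\ell,\ p_6$ | $2\ell-p_6=w$ |
| $p_1$ | $.9925$ | $p_1$ | $3c$ | one number |
| $p_2$ | $.9925$ | $p_2$ | $3d$ | one number |
| $p_3$ | $.992$ | $p_3$ | $p_7$ | one number |
| $p_4$ | $.992$ | $p_4$ | $p_8$ | one number |
| $p_5$ | $.975$ | $p_5$ | $p_9$ | one number |
| $p_6$ | $.538$ | $p_6$ | $f_\sigma$ | one number |
| $p_7$ | $.504$ | $p_7$ | $b,\ 2w$ | $2w-b=p_7$ |
| $p_8$ | $.503$ | $p_8$ | $w,\ 2v$ | $2v-w=p_8$ |
| $p_9$ | $.504$ | $p_9$ | $v,\ 2u$ | $2u-v=p_9$ |

The 32 primes are distinct, so each receives exactly one class.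

*Every home position reappears as a new position.* Go through the third column:

- $b$ and $2w$ are covered by $p_7$; $w$ and $2v$ by $p_8$; $v$ and $2u$ by $p_9$;
- $2b$ and $d$ by $\ell$;
- $c$ by $b$; $\ell$ by $c$; $2c$ by $u$; $2\ell$ by $w$;
- $u$ by the prime $d$ of the other copy, and $2d$ by the prime $v$ of the other copy;
- $p_1,\dots,p_6$ by $b,c,d,u,v,w$ respectively;
- $3c,3d,p_7,p_8,p_9$ by $p_1,\dots,p_5$ respectively.

Finally $f_\sigma$ is covered by the $p_6$ of copy $\sigma$. $\square$

The accounting per copy: there are $2+3+3+2+2+2+2+9=25$ home positions, and $7\cdot2+6\cdot1+3\cdot2=26$ new ones. The primes $p_7,p_8,p_9$, just above $k/2$, gain one each; $c$ and $d$ lose one each, since they have three home positions and are asked to cover only two; all others break even. The net gain of one is $f_\sigma$.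

Each gadget repairs two primes of $\mathcal F$. Since gadgets must not compete for the same prime, we need about $\frac12|\mathcal F|\approx\varepsilon k/\log k$ pairwise disjoint ones.

## 5. Prime values of linear forms, and a mod $3$ obstruction

Let $\Lambda$ be the von Mangoldt function, with $\Lambda(p^j)=\log p$ for a prime power $p^j$ ($j\ge1$), and $\Lambda=0$ at all other integers, in particular off the positive integers. The following theorem is from B. Green and T. Tao, *Linear equations in primes*, Ann. of Math. 171 (2010), 1753–1850. It is unconditional by Green–Tao, Ann. of Math. 175 (2012), 541–566, and Green–Tao–Ziegler, Ann. of Math. 176 (2012), 1231–1372.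

**Theorem 6 (Green–Tao).** Let $\psi_1,\dots,\psi_t$ be fixed nonzero linear forms with integer coefficients on $\mathbb Z^r$, no two proportional over $\mathbb Q$. For convex $K\subset[-k,k]^r$, uniformly in $K$,
$$\sum_{x\in K\cap\mathbb Z^r}\prod_{i=1}^t\Lambda(\psi_i(x))=\beta_\infty\prod_p\beta_p+o(k^r)\qquad(k\to\infty),$$
where $\beta_\infty=\mathrm{vol}\{x\in K:\psi_i(x)>0\ \forall i\}$ and
$$\beta_p=\Big(\frac p{p-1}\Big)^t\,\mathbb P_{x\in(\mathbb Z/p)^r}\big(\psi_i(x)\ne0\ \forall i\big).$$

As an example, take the three forms $x,\ y,\ x+2y$ in two variables. Modulo $2$ the only admissible point is $(1,1)$, so $\beta_2=2^3\cdot\frac14=2$. For $p\ge3$ we need $y\ne0$ and $x\ne0,-2y$, which leaves $(p-1)(p-2)$ points, so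
$$\beta_p=\Big(\frac p{p-1}\Big)^3\frac{(p-1)(p-2)}{p^2}=1-\frac1{(p-1)^2}.$$
By contrast, for $x,\ y,\ x+y$ we have $\beta_2=0$: if $x,y$ are odd, then $x+y$ is even.

The product of the $\beta_p$ always converges. For all large $p$ the forms are nonzero and pairwise independent mod $p$, so each $\psi_i$ vanishes with probability $1/p$ and each pair vanishes simultaneously with probability $1/p^2$. By inclusion–exclusion all are nonzero with probability $1-t/p+O(p^{-2})$. As $(p/(p-1))^t=1+t/p+O(p^{-2})$, we get $\beta_p=1+O(p^{-2})$. If moreover for every $p$ some $x$ mod $p$ makes all $\psi_i(x)\ne0$, then every $\beta_p$ is positive and so is the product.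

Now we can see why one copy is not enough. Suppose we dropped the dashes, with $p_3=u+2d$, and asked for all forms to be nonzero mod $3$. Since $2\equiv-1$, the condition $p_9=2u-v\not\equiv0$ says $u+v\not\equiv0$; as $u,v\equiv\pm1$, this forces $u\equiv v$. In the same way $p_8$ forces $v\equiv w$, then $p_7$ forces $w\equiv b$, and $\ell=2b-d$ forces $b\equiv d$. So $u\equiv d$ and $p_3\equiv u-d\equiv0\pmod3$. The single-copy system has $\beta_3=0$. With two copies, $p_3=u'+2d$ involves the other copy's $u'$, and the copies can take opposite signs. Here are the properties of the two-copy system that we need.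

**Lemma 7.** (a) No two of the 32 forms $\psi_i$ are proportional. (b) For every prime $p$ there is an $x$ mod $p$ with all $\psi_i(x)\ne0$. (c) Every $\psi_i$ has some coefficient equal to $\pm1$.

**Proof.** (a) Proportional forms involve the same variables, so it suffices that the 32 sets of occurring variables are pairwise distinct. In each copy they are $\{b\},\{c\},\{d\},\{u\},\{v\},\{w\}$, then $\{b,d\}$ for $\ell$, and for $p_1,\dots,p_9$ (using $p_2=2b-d+2c$ and $p_6=4b-2d-w$)
$$\{b,c\},\ \{b,c,d\},\ \{u',d\},\ \{c,u\},\ \{d',v\},\ \{b,d,w\},\ \{b,w\},\ \{v,w\},\ \{u,v\}.$$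
These are distinct, within a copy and between copies.

(b) Put $b_\sigma=d_\sigma=u_\sigma=v_\sigma=w_\sigma=\sigma1$ and $c_\sigma=-\sigma1$. In copy $\sigma$, in units of $\sigma1$, the dashed variables $u',d'$ are $-1$, and
$$\ell=1,\quad p_1=-1+2=1,\quad p_2=1-2=-1,\quad p_3=-1+2=1,\quad p_4=-2+1=-1,\quad p_5=-2+1=-1,$$
and $p_6=p_7=p_8=p_9=2-1=1$. All 32 values are $\pm1$, hence nonzero modulo every prime.

(c) The variables have coefficient $1$. A coefficient $\pm1$ belongs to $d$ in $\ell$, and to $c,d,u',u,v,w,b,w,v$ in $p_1,\dots,p_9$ respectively. $\square$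

## 6. At least $c_1k/\log k$ disjoint gadgets

**Proposition 8.** There is an absolute constant $c_1>0$ such that for all large $k$ there are at least $c_1k/\log k$ points $x\in X$ whose gadgets $G(x)$ are pairwise disjoint.

The heuristic size of $X$ is $k^{12}/(\log k)^{32}$. The natural argument is greedy: take a maximal disjoint family, so that every $x\in X$ has a prime in the union of the family, and bound how many $x\in X$ can use a given prime $q$. Fixing $\psi_i(x)=q$ leaves $O(k^{11})$ points, by Lemma 7(c). With this trivial bound a family of $M$ gadgets satisfies $|X|\le32\cdot32M\cdot O(k^{11})$, so $M$ is at least a constant times $k/(\log k)^{32}$. We need $k/\log k$, so this is too weak by $31$ logarithms. Saving the factor $(\log k)^{31}$ for each individual $q$ would mean using forms with a constant term depending on $q$, which Theorem 6 as stated does not cover. The way past this is to bound the use of $q$ only in mean square over $q$: the mean square counts pairs $(x,x')$ with $\psi_i(x)=\psi_i(x')$, and that is again a homogeneous system.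

**Step 1: a lower bound for $|X|$.** On $kK$ all forms are positive, so $\beta_\infty=k^{12}\,\mathrm{vol}(K)$ with $\mathrm{vol}(K)>0$. By Lemma 7(b), $\prod_p\beta_p>0$. By Lemma 7(a), Theorem 6 applies and gives, for some $c>0$ and all large $k$,
$$\sum_{x\in kK\cap\mathbb Z^{12}}\prod_{i=1}^{32}\Lambda(\psi_i(x))\ge c\,k^{12}.$$
We discard the points with nonzero summand that are not in $X$. There are two kinds.

At some of them a value $\psi_i(x)$ is a proper prime power. There are $O(k^{1/2})$ proper prime powers up to $k$. Each value of $\psi_i$ is taken at $O(k^{11})$ points of $kK\cap\mathbb Z^{12}$, because by Lemma 7(c) one coordinate is determined by the other eleven and the value. So there are $O(k^{11.5})$ such points.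

At others $\psi_i(x)=\psi_j(x)$ for some $i\ne j$. By Lemma 7(a) the form $\psi_i-\psi_j$ is nonzero, so one coordinate is determined by the others, and there are $O(k^{11})$ such points.

Every summand is at most $(\log k)^{32}$, since $\psi_i<k$. So the discarded points contribute $O(k^{11.5}(\log k)^{32})=o(k^{12})$. The remaining points with nonzero summand lie in $X$ and contribute at most $|X|(\log k)^{32}$. Hence for some $c_0>0$ and all large $k$
$$|X|\ge c_0\,\frac{k^{12}}{(\log k)^{32}}. \tag{3}$$

**Step 2: an upper bound for pairs sharing a prime.** Fix $i$ and put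
$$Y_i=\{(x,x')\in X^2:\psi_i(x)=\psi_i(x')\}.$$
In this step a dash on $x$ just marks a second point of $X$. We want to count $Y_i$ with Theorem 6.

First we parametrize. Let $H$ be the hyperplane $\psi_i(x)=\psi_i(x')$ in $\mathbb Q^{24}$. By Lemma 7(c) some coordinate of $x'$ has coefficient $\pm1$ in $\psi_i(x')$, so on $H$ that coordinate is an integral linear form in $x$ and the other 11 coordinates of $x'$. Thus $H\cap\mathbb Z^{24}$ is parametrized linearly by $\mathbb Z^{23}$, the parameters being the other 23 coordinates.

On $H$ consider the 63 forms $\psi_j(x)$ for $1\le j\le32$ and $\psi_j(x')$ for $j\ne i$. We check that they are nonzero and pairwise non-proportional. The projections of $H$ to both factors $\mathbb Q^{12}$ are onto, since $(x,x)\in H$ for all $x$. So each form is nonzero on $H$, and for two forms in $x$, or two forms in $x'$, a proportionality on $H$ would be one on $\mathbb Q^{12}$, excluded by Lemma 7(a). Now suppose $\alpha\psi_j(x)=\beta\psi_m(x')$ on $H$ with $m\ne i$. A linear form vanishing on $H$ is a multiple of $\psi_i(x)-\psi_i(x')$, so for some $\gamma$, identically on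 $\mathbb Q^{24}$,
$$\alpha\psi_j(x)-\beta\psi_m(x')=\gamma\big(\psi_i(x)-\psi_i(x')\big).$$
Setting $x=0$ gives $\beta\psi_m=\gamma\psi_i$, and setting $x'=0$ gives $\alpha\psi_j=\gamma\psi_i$. Since $m\ne i$, Lemma 7(a) forces $\beta=\gamma=0$, and then $\alpha=0$. This is where leaving out $\psi_i(x')$ matters: it equals $\psi_i(x)$ on $H$.

The region $\{(x,x')\in H:x,x'\in kK\}$, seen in the 23 parameters, is cut out by linear inequalities, hence convex, and lies in $[-k,k]^{23}$. So $\beta_\infty\le(2k)^{23}$, and $\prod_p\beta_p$ is a finite constant. Theorem 6 bounds the sum over this region of the product of the 63 values of $\Lambda$ by $Ck^{23}$. At a point of $Y_i$ all 63 values are primes in $(k/4,k)$, so each factor is at least $\log(k/4)\ge\frac12\log k$ when $k\ge16$. Therefore, with an absolute constant $C_2$ valid for all 32 indices $i$ and all large $k$,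
$$|Y_i|\le C_2\,\frac{k^{23}}{(\log k)^{63}}. \tag{4}$$

**Step 3: Cauchy–Schwarz.** Take a maximal set of points of $X$ with pairwise disjoint gadgets, $M$ in number, and let $W_0$ be the union of these gadgets, so $|W_0|=32M$. By maximality every $x\in X$ has some $\psi_i(x)\in W_0$. Let $r_i(q)=\#\{x\in X:\psi_i(x)=q\}$. Then $\sum_qr_i(q)^2=|Y_i|$, and by Cauchy–Schwarz and (4)
$$|X|\le\sum_{i=1}^{32}\sum_{q\in W_0}r_i(q)\le\sum_{i=1}^{32}|W_0|^{1/2}|Y_i|^{1/2}\le32\,(32M)^{1/2}\Big(\frac{C_2k^{23}}{(\log k)^{63}}\Big)^{1/2}.$$
Squaring and inserting (3),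
$$M\ge\frac{|X|^2(\log k)^{63}}{32^3C_2k^{23}}\ge\frac{c_0^2}{32^3C_2}\cdot\frac{k^{24}}{(\log k)^{64}}\cdot\frac{(\log k)^{63}}{k^{23}}=c_1\frac k{\log k},\qquad c_1=\frac{c_0^2}{32^3C_2}.\qquad\square$$

The constant $c_1$ comes only from the linear system and the box $K$; it does not depend on $\varepsilon$. That lets us choose $\varepsilon$ after $c_1$.

## 7. Covering all primes in $(k,(1+2\varepsilon)k]$: proof of Theorem 2

**Step 1: choose $\varepsilon$ so that there are enough gadgets.** Let $\varepsilon=\min(10^{-3},c_1/2)$, with $N,l,I,\mathcal F$ as in Section 3. By the prime number theorem $|\mathcal F|\le3\varepsilon k/\log k$ for large $k$, so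
$$\frac{|\mathcal F|}2\le\frac{3\varepsilon}2\cdot\frac k{\log k}\le\frac34c_1\frac k{\log k}.$$
Hence $\lceil|\mathcal F|/2\rceil\le c_1k/\log k$ for large $k$, and by Proposition 8 we can choose $\lceil|\mathcal F|/2\rceil$ pairwise disjoint gadgets. Let $W$ be their union. By (2) it is a set of primes in $(k/4,k)$.

**Step 2: assign the classes.** The gadgets provide $2\lceil|\mathcal F|/2\rceil\ge|\mathcal F|$ primes of type $p_6$. Distribute the elements of $\mathcal F$ among them, one to each; if a $p_6$ is left over, give it an arbitrary integer. Apply Lemma 5 to each gadget, with $f_+,f_-$ the integers given to its two primes $p_6$. The gadgets are disjoint, so each prime of $W$ receives exactly one $m_q$.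

**Step 3: check the covering criterion.** Let $m\in I$. If a prime $f>k$ divides $m$, then $m=f$, because $2f>1.002k\ge m$, and $m\le(1+2\varepsilon)k$ gives $m\in\mathcal F$. So $m$ is covered by the $p_6$ to which it was given. If a prime $q\in W$ divides $m$, then $m$ is covered by a prime of the gadget containing $q$, by Lemma 5. So the hypothesis of Lemma 4 holds, and there is an $n\ge1$ with $a_k(n+i)>\varepsilon k$ for $1\le i\le l=\lfloor(1+\varepsilon)k\rfloor$, that is, for all $1\le i\le(1+\varepsilon)k$.

This holds for every $k\ge k_0$. Restricting to $1\le i\le k$ gives $F(k,k)\ge f(n;k,k)>\varepsilon k$, so $\liminf F(k,k)/k\ge\varepsilon>0$. $\blacksquare$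

## 8. The product of the smooth parts and the bound $1/(2\log2)$

We turn to Theorem 3.

**Step 1: a product bound.** The purpose is to show that the $A_i=a_k(n+i)$, $1\le i\le k$, cannot all be large, because apart from few exceptions their product is at most $k!$. Let $n\ge1$ be arbitrary. For each prime $p\le k$ let $i_p$ maximize $v_p(n+i)$ over $1\le i\le k$. Put $E=\{i_p:p\le k\}$, so $|E|\le\pi(k)$. For $i\ne i_p$, the power $p^{v_p(n+i)}$ divides both $n+i$ and $n+i_p$, hence their difference, so $v_p(n+i)\le v_p(i-i_p)$. As $i$ runs over the indices other than $i_p$, the numbers $|i-i_p|$ run over $1,\dots,i_p-1$ and $1,\dots,k-i_p$. So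
$$\sum_{i\ne i_p}v_p(n+i)\le v_p\big((i_p-1)!\,(k-i_p)!\big)\le v_p(k!),$$
since $(i_p-1)!\,(k-i_p)!$ divides $(k-1)!$. An index $i\notin E$ differs from every $i_p$, so multiplying over $p\le k$ gives $\prod_{i\notin E}A_i\le k!$.

Since $\pi(k)<k$, some index lies outside $E$, so $\min_iA_i\le k!$ for every $n$. This is why $F(k,k)$ is finite and the maximum is attained.

Put $K'=k-|E|\ge k-\pi(k)$. By Stirling's formula and the prime number theorem in the form $\pi(k)\log k=k+o(k)$,
$$\sum_{i\notin E}\log\frac{A_i}k\le\log k!-(k-\pi(k))\log k=-k+\pi(k)\log k+O(\log k)=o(k), \tag{5}$$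
with an error that does not depend on $n$.

**Step 2: what the minimum alone gives.** From now on choose $n$ with $f(n;k,k)=F(k,k)=T$, so $A_i\ge T$ for all $i$. Using nothing else, (5) gives $K'\log(T/k)\le o(k)$, and since $K'=(1+o(1))k$, we recover $T\le(1+o(1))k$, the known bound of Section 2. Equality in this argument would need almost all $A_i$ to be about as small as $T$. But a value $a$ can occur only a few times: $A_i=a$ implies $a\mid n+i$, and among $k$ consecutive integers at most $\lceil k/a\rceil$ are multiples of $a$. This bound is $2$ for $k/2<a<k$ and $1$ for $a\ge k$. The $A_i$ must therefore spread out, and we now measure how much.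

**Step 3: counting small values.** Put $T'=\min(T,k)=sk$, an integer. If $s\le\frac12$, then $T=T'\le k/2<k/(2\log2)$ and there is nothing to prove for this $k$. So assume $\frac12<s\le1$; all error terms below are uniform in $s$. Let $G(t)=\#\{i\notin E:A_i\le t\}$. Since $A_i\ge T'>k/2$, the multiplicity bounds give
$$G(t)\le2(t-T')+2\quad(T'\le t<k),\qquad G(t)\le2(k-T')+(t-k+1)=t+k-2T'+1\quad(t\ge k). \tag{6}$$
In the first case there are at most $t-T'+1$ integers in $[T',t]$, each taken at most twice. In the second, the $k-T'$ integers in $[T',k-1]$ are taken at most twice each, and the at most $t-k+1$ integers in $[k,t]$ at most once each. Up to the $+1$, the second bound reaches $k$ at $t=2T'$, that is, when it allows all $k$ indices. So we cut off at $R=2T'>k$.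

**Step 4: a lower bound for the sum of logarithms.** For $A_i\ge T'$ we have
$$\log\frac{A_i}k\ge\log\frac{\min(A_i,R)}k=\log\frac Rk-\int_{T'}^R\mathbf 1[A_i\le t]\,\frac{dt}t,$$
because the integral is $\log(R/A_i)$ if $A_i\le R$ and $0$ otherwise. Summing over $i\notin E$, with $R/k=2s$,
$$\sum_{i\notin E}\log\frac{A_i}k\ge K'\log(2s)-\int_{T'}^{2T'}\frac{G(t)}t\,dt. \tag{7}$$
Insert (6). The additive constants $2$ and $1$ contribute at most $\int_{T'}^{2T'}2\,dt/t=2\log2$, so
$$\int_{T'}^{2T'}\frac{G(t)}t\,dt\le\int_{T'}^k\frac{2(t-T')}t\,dt+\int_k^{2T'}\frac{t+k-2T'}t\,dt+O(1).$$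
The first integral is $2(k-T')-2T'\log(k/T')=k[2-2s+2s\log s]$. The second is $(2T'-k)+(k-2T')\log(2T'/k)=k[2s-1+(1-2s)\log(2s)]$. Together they give
$$\int_{T'}^{2T'}\frac{G(t)}t\,dt\le k\big[1+2s\log s+(1-2s)\log(2s)\big]+O(1).$$
Since $0\le\log(2s)\le\log2$, also $K'\log(2s)\ge k\log(2s)-\pi(k)\log2=k\log(2s)-o(k)$. So (7) becomes
$$\sum_{i\notin E}\log\frac{A_i}k\ge k\big[\log(2s)-1-2s\log s-(1-2s)\log(2s)\big]-o(k).$$
In the bracket, $\log(2s)-(1-2s)\log(2s)=2s\log(2s)$, and $2s\log(2s)-2s\log s=2s\log2$. Hence
$$\sum_{i\notin E}\log\frac{A_i}k\ge k\,(2s\log2-1)-o(k). \tag{8}$$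

**Step 5: comparison.** From (5) and (8), $2s\log2-1\le o(1)$, that is,
$$T'\le\Big(\frac1{2\log2}+o(1)\Big)k.$$
Since $\frac1{2\log2}<1$, for large $k$ this forces $T'<k$, so $T=T'$. Together with the case $s\le\frac12$ this gives
$$\limsup_{k\to\infty}\frac{F(k,k)}k\le\frac1{2\log2}.\qquad\blacksquare$$

With Theorem 2 we have
$$0<\liminf_{k\to\infty}\frac{F(k,k)}k\le\limsup_{k\to\infty}\frac{F(k,k)}k\le\frac1{2\log2}.$$
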